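# A Baire space over $\mathbb Q^\omega$ with no Baire factor of small weight

## The theorem, and the factorization it rules out

All spaces are Tychonoff. We write $\omega=\{0,1,2,\dots\}$ and $\mathfrak c=2^{\aleph_0}$.

**Theorem 1 (ZFC).** There are a zero-dimensional Hausdorff (hence Tychonoff) Baire space $X$ and a continuous surjection $h:X\to\mathbb Q^\omega$ such that: whenever $Y$ is a Tychonoff space of weight $<\mathfrak b$ (in particular, whenever $Y$ is separable metrizable) and $g:X\to Y$, $f:Y\to\mathbb Q^\omega$ are continuous with $g(X)=Y$ and $h=f\circ g$, the space $Y$ is meager in itself. In particular $Y$ is not Baire, so the Baire property is not factorizable.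

Let us unpack this. A space is a **Baire space** if the intersection of every countable family of dense open subsets is dense. A space is **meager in itself** if it is a countable union of nowhere dense subsets of itself. A nonempty space that is meager in itself is not Baire: the complements of the closures of the nowhere dense sets are countably many dense open sets with empty intersection. For example, $\mathbb Q^\omega$ is meager in itself, because it is the union over $q\in\mathbb Q$ of the closed sets $\{z:z_0=q\}$, and none of these has interior.

The cardinal $\mathfrak b$ concerns the order $\varphi\le^*\psi$ on $\omega^\omega$, which means that $\varphi(i)\le\psi(i)$ for all but finitely many $i$. Then $\mathfrak b$ is the least size of a family in $\omega^\omega$ with no $\le^*$-upper bound. A countable family $\{\varphi_k:k\in\omega\}$ always has an upper bound, namely $\varphi(i)=\max_{k\le i}\varphi_k(i)$, so $\mathfrak b\ge\aleph_1$. Separable metrizable spaces have weight $\le\aleph_0<\mathfrak b$, which explains the words "in particular".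

The question that Theorem 1 answers is posed in "A FACTORIZATION THEOREM FOR WEAK $\alpha$-FAVOURABILITY" (http://www.kurims.kyoto-u.ac.jp/~kyodo/kokyuroku/contents/pdf/2110-14.pdf). Given a continuous map $h:X\to Z$ from a Baire space to a separable metric space, can we find a separable metric *Baire* space $Y$ and continuous maps
$$X\xrightarrow{\ g\ }Y\xrightarrow{\ f\ }Z,\qquad h=f\circ g,\qquad g(X)=Y\,?$$

The question can be put more concretely. For a continuous $h:X\to Z$ with $Z$ separable metrizable, such a $Y$ exists if and only if

$$\text{there are continuous } c_0,c_1,\dots:X\to[0,1]\text{ such that the image of }(h,c_0,c_1,\dots)\text{ in }Z\times[0,1]^\omega\text{ is Baire.}\tag{1}$$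

If (1) holds, take $Y$ to be that image and $f$ the projection to $Z$. Conversely, given $Y,g,f$, choose an embedding $e=(e_k)_k:Y\to[0,1]^\omega$ and put $c_k=e_k\circ g$. The image of $(h,c_0,c_1,\dots)$ is $\{(f(y),e(y)):y\in Y\}$, which is homeomorphic to $Y$. So we are asking whether countably many real-valued functions can witness that $X$ is Baire. Theorem 1 says that for a suitable $X$ they cannot, and neither can any number of functions below $\mathfrak b$.

In the counterexample $h$ may even be taken real-valued. The space $\mathbb Q$ embeds in the Cantor set $2^\omega$, so $\mathbb Q^\omega$ embeds in $(2^\omega)^\omega\cong 2^\omega\subset\mathbb R$. Let $e:\mathbb Q^\omega\to\mathbb R$ be an embedding. If $e\circ h=f\circ g$ with $g(X)=Y$, then $f(Y)=e(h(X))=e(\mathbb Q^\omega)$, so $e^{-1}\circ f$ is defined and continuous on $Y$, and $h=(e^{-1}\circ f)\circ g$ factorizes $h$ through the same $Y$. By Theorem 1, that $Y$ is meager in itself whenever its weight is $<\mathfrak b$.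

## Isolating countably many points: the easy cases

If $X$ is itself separable metrizable, take $Y=X$. If $h(X)$ is Baire, take $Y=h(X)$; this covers all compact $X$. But a continuous image of a Baire space need not be Baire. Let $X$ be $\mathbb Q$ with the discrete topology, and let $h:X\to\mathbb Q$ be the identity onto the usual rationals. Then $h(X)$ is meager in itself. Here $Y=X$ works, since $X$ is countable and discrete.

Now let $X$ be any discrete space, possibly huge, and $h:X\to Z$ any map. We cannot take $Y=X$, but countably many functions suffice. Let $M$ be a countable dense subset of $h(X)$, let $1_m:Z\to\{0,1\}$ be the characteristic function of $\{m\}$, and put $g=(h,(1_m\circ h)_{m\in M})$ and $Y=g(X)$. As a set, $Y$ is a copy of $h(X)$. Each point of $Y$ over an $m\in M$ is isolated, because it is the only point whose $m$-coordinate is $1$. These isolated points are dense. Indeed, a nonempty basic open set of $Y$ is given by an open $W\subset Z$ and finitely many prescribed values $\varepsilon_m$, $m\in F$. If some $\varepsilon_m=1$, the set is the single point over $m$. Otherwise it consists of the points over $(W\cap h(X))\setminus F$, a nonempty open subset of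 $h(X)$, and this contains an element of $M$. A dense open set contains every isolated point, so $Y$ is Baire.

In this example we found a countable piece of $X$ that carries the Baire property and separated it by countably many functions. The next section shows how far this can be pushed.

## Weak $\alpha$-favorability and countable $\pi$-bases

We recall four notions.

* A **cozero set** in $X$ is a set $c^{-1}((0,1])$ with $c:X\to[0,1]$ continuous. In a Tychonoff space the cozero sets form a base. In a metrizable space every open set is cozero. Every cozero set is an $F_\sigma$, being $\bigcup_k c^{-1}([1/k,1])$.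
* A **$\pi$-base** of $X$ is a family of nonempty open sets such that every nonempty open set contains a member of the family. For example, if $X$ has a countable dense set of isolated points, their singletons form a countable $\pi$-base.
* In the **Banach–Mazur (Choquet) game** on $X$, player EMPTY plays nonempty open sets $U_0\supset U_1\supset\cdots$ and NONEMPTY answers with nonempty open $W_n\subset U_n$, where $U_{n+1}\subset W_n$. NONEMPTY wins if and only if $\bigcap_nU_n\ne\emptyset$.
* $X$ is **weakly $\alpha$-favorable** if NONEMPTY has a winning strategy. For example, on a complete metric space NONEMPTY can answer with balls of radius $<2^{-n}$ whose closures lie in $U_n$; the centres form a Cauchy sequence whose limit lies in every $U_n$.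

**Theorem 2.** Let $X$ be Tychonoff and $h:X\to Z$ continuous with $Z$ separable metrizable. A factorization as in the question, with $Y$ Baire, exists if

(a) $X$ is weakly $\alpha$-favorable; then $Y$ can also be chosen weakly $\alpha$-favorable; or

(b) $X$ is a Baire space with a countable $\pi$-base.

**Proof.** We may assume $X\ne\emptyset$. For each nonempty cozero $U\subset X$ fix a continuous $c_U:X\to[0,1]$ with $U=c_U^{-1}((0,1])$. We use one remark twice. Suppose $c_U$ is among the coordinates of $g$ and $Y=g(X)$. Then
$$g(U)=\{y\in Y:\text{the }U\text{-coordinate of }y\text{ is}>0\},\qquad g^{-1}(g(U))=U,\tag{2}$$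
so $g(U)$ is open in $Y$.

**Part (b).** *The purpose is to pull dense open sets back to dense open sets.* Let $\mathcal P$ be a countable $\pi$-base. Shrinking its members, we may assume that they are nonempty cozero sets. Let $g=(h,(c_P)_{P\in\mathcal P})$, let $Y=g(X)\subset Z\times[0,1]^{\mathcal P}$, and let $f$ be the projection to $Z$. Let $G$ be dense open in $Y$. For $P\in\mathcal P$ the set $g(P)$ is nonempty and open by (2), so $G\cap g(P)\ne\emptyset$, that is, $g^{-1}(G)\cap P\ne\emptyset$. Since $\mathcal P$ is a $\pi$-base, $g^{-1}(G)$ is dense open in $X$. If $G_n$ $(n\in\omega)$ are dense open in $Y$, then $\bigcap_ng^{-1}(G_n)$ is dense in $X$ because $X$ is Baire. Its image under the continuous surjection $g$ is dense in $Y$, and this image lies in $\bigcap_nG_n$. So $Y$ is Baire.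

**Part (a).** *The purpose is to make a countable family of open sets closed under a strategy, so that NONEMPTY can play on $Y$ by copying a game on $X$.* Let $\sigma$ be a winning strategy for NONEMPTY, given as a function of EMPTY's moves. We may replace each answer by a nonempty cozero subset of it. A run that is legal against the new strategy is also legal against the old one, so the new strategy still wins. Hence we may assume that all answers of $\sigma$ are cozero. Fix a countable base $\mathcal W$ of $Z$. Let $\mathcal U$ be the least family of nonempty cozero sets of $X$ such that:

1. $\mathcal U$ contains all nonempty $h^{-1}(W)$, $W\in\mathcal W$;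
2. $\mathcal U$ is closed under nonempty finite intersections;
3. if $U\in\mathcal U$ and $I$ is a relatively open interval of $[0,1]$ with rational endpoints, then $c_U^{-1}(I)\in\mathcal U$ if it is nonempty;
4. if $(U_0,\dots,U_n)\in\mathcal U^{n+1}$ is a legal sequence of EMPTY's moves against $\sigma$, then $\sigma(U_0,\dots,U_n)\in\mathcal U$.

All sets produced this way are cozero. The family is the closure of a countable family under countably many operations with finitely many arguments, so $\mathcal U$ is countable. Let $g=(h,(c_U)_{U\in\mathcal U}):X\to Z\times[0,1]^{\mathcal U}$, let $Y=g(X)$, and let $f$ be the projection to $Z$. Then $Y$ is separable metrizable and $h=f\circ g$.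

The space $Y$ has a base whose nonempty members have preimages in $\mathcal U$. Indeed, the preimage of a basic set has the form $h^{-1}(W)\cap c_{U_1}^{-1}(I_1)\cap\dots\cap c_{U_k}^{-1}(I_k)$. If this is nonempty then each of its terms is nonempty, and it is in $\mathcal U$ by 1–3. Moreover (2) holds for every $U\in\mathcal U$.

NONEMPTY plays on $Y$ as follows. When EMPTY plays $V_n$, choose (by a fixed choice function) $U_n\in\mathcal U$ with $U_n\subset g^{-1}(V_n)$, and answer $g(\sigma(U_0,\dots,U_n))$. This set is open by 4 and (2), and it is contained in $g(U_n)\subset V_n$. Since $V_{n+1}\subset g(\sigma(U_0,\dots,U_n))$, we get from (2)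
$$U_{n+1}\subset g^{-1}(V_{n+1})\subset g^{-1}\big(g(\sigma(U_0,\dots,U_n))\big)=\sigma(U_0,\dots,U_n).$$
So $U_0,U_1,\dots$ is a legal run against $\sigma$, and there is $x\in\bigcap_nU_n$. Then $g(x)\in\bigcap_nV_n$. Thus $Y$ is weakly $\alpha$-favorable.

Finally, weak $\alpha$-favorability implies Baire. Given dense open $G_n\subset Y$ and a nonempty open $V$, let EMPTY play $V_0=V\cap G_0$ and then $V_{n+1}=G_{n+1}\cap(\text{last answer})$. If NONEMPTY follows a winning strategy, then $\emptyset\ne\bigcap_nV_n\subset V\cap\bigcap_nG_n$. $\blacksquare$

Now try the same with a Baire space about which nothing else is known. Take a countable family $\mathcal U$ of cozero sets, closed under whatever countably many operations you like, and put $g=(h,(c_U)_{U\in\mathcal U})$ and $Y=g(X)$. To show that $Y$ is Baire, take dense open $G_n\subset Y$ and pull them back. The sets $g^{-1}(G_n)$ are open. If they were dense, we would be done as in (b). But a nonempty open $O\subset X$ may have an image $g(O)$ that is nowhere dense in $Y$. Then $G=Y\setminus\overline{g(O)}$ is dense open in $Y$, while $g^{-1}(G)$ misses $O$. In (b) this is impossible because $O$ contains a member of $\mathcal P$.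 In (a) the strategy produces the point, and no preimage has to be dense. In general we could add $c_{U}$ for a cozero $U\subset O$ to the list, but then $Y$ changes, it has new nowhere dense sets, and we are back where we started. The Baire property of $X$ speaks about sequences of *dense* open sets only, and says nothing here.

So a counterexample should be a Baire space in which every small family of functions sends some nonempty open set to a nowhere dense set, and does so often enough to cover $Y$.

## The space $K$, and why $K^\omega$ still factorizes

Let $\kappa=\mathfrak c^+$, a regular cardinal. Only the infinitude of $\kappa$ is used in this section. Let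
$$K=\mathbb Q\times(\kappa\cup\{\infty\}),\qquad D=\mathbb Q\times\kappa\subset K.$$
Points of $D$ are isolated. Basic neighbourhoods of $(q,\infty)$ are the sets
$$N(U,F)=\big(U\times(\kappa\cup\{\infty\})\big)\setminus F,\qquad q\in U\subset\mathbb Q\text{ clopen},\quad F\subset D\text{ finite}.$$
Thus over each rational there is a column of $\kappa$ isolated points together with one limit point, and the limit points are arranged like $\mathbb Q$. This is a legitimate topology: $N(U,F)\cap N(U',F')=N(U\cap U',F\cup F')$, and $N(U,F)$ is a basic neighbourhood of each $(q',\infty)$ it contains. The following properties will be used.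

* $K$ is zero-dimensional Hausdorff. The complement of $N(U,F)$ is $N(\mathbb Q\setminus U,\emptyset)\cup(F\cap(U\times\kappa))$, which is open. The complement of $\{d\}$ for $d\in D$ is $N(\mathbb Q,\{d\})$, so singletons of $D$ are clopen. Two points $(q,\infty)\neq(q',\infty)$ are separated by $N(U,\emptyset)$ and $N(\mathbb Q\setminus U,\emptyset)$ for a suitable $U$, and a point $d\in D$ is separated from any other point by $\{d\}$ and $N(\mathbb Q,\{d\})$. Hence $K^\omega$ and all its subspaces are zero-dimensional Hausdorff too.
* The projection $K\to\mathbb Q$ is continuous, since the preimage of a clopen $U$ is $N(U,\emptyset)$.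
* Each column $\{q\}\times(\kappa\cup\{\infty\})$ is compact, because every neighbourhood of $(q,\infty)$ contains all but finitely many points of the column. So $K$, and every finite power $K^m$, is $\sigma$-compact.
* $D$ is open, discrete and dense in $K$. Hence $D^\omega$, as a subspace of $K^\omega$, is a product of discrete spaces and is dense in $K^\omega$.

For $x\in K^\omega$ write $x(n)=(q_n(x),\alpha_n(x))$. For $s\in D^{<\omega}$ let $[s]=\{x\in D^\omega:s\subset x\}$; these sets form a base of $D^\omega$. The map $x\mapsto(q_n(x))_n$ from $K^\omega$ to $\mathbb Q^\omega$ is continuous. It will be our $h$, restricted to a subspace.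

**Lemma 3.** A space with a dense Baire subspace is Baire.

**Proof.** Let $E$ be dense in $X$ and Baire, and let $G_n$ be dense open in $X$. If $W$ is open in $X$ and $W\cap E\neq\emptyset$, then $W\cap G_n$ is nonempty and open in $X$, so it meets $E$. Thus $G_n\cap E$ is dense open in $E$. Hence $E\cap\bigcap_nG_n$ is dense in $E$, so it is dense in $X$. $\square$

Try first the whole space $X=K^\omega$. It is Baire by Lemma 3, since $D^\omega$ is a product of countably many discrete spaces, hence completely metrizable and Baire. For $a\subset\kappa$ let $r_a:K\to K$ forget all ordinals outside $a$: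
$$r_a(q,\alpha)=(q,\alpha)\ \text{ if }\alpha\in a\cup\{\infty\},\qquad r_a(q,\alpha)=(q,\infty)\ \text{ otherwise}.$$
For instance, if $a=\{0\}$ then $r_a$ fixes $(q,0)$ and sends both $(q,5)$ and $(q,\infty)$ to $(q,\infty)$. We record one property:
$$\text{if }B=\{d\}\text{ or }B=N(U,F),\text{ and all ordinals occurring in }d\text{ or }F\text{ are in }a,\text{ then } y\in B\iff r_a(y)\in B\quad(y\in K).\tag{3}$$
Suppose $B=\{d\}$. Then $r_a(d)=d$; conversely, if $r_a(y)=d\in D$ then $r_a(y)=y$. Suppose $B=N(U,F)$. Only $y=(q,\alpha)$ with $\alpha\in\kappa\setminus a$ needs checking. Then $y\notin F$, since its ordinal is not in $a$, and $(q,\infty)\notin F$, since $F\subset D$. So both $y$ and $(q,\infty)$ belong to $N(U,F)$ exactly when $q\in U$.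

Take $a=\omega$ and $K_\omega=\mathbb Q\times(\omega\cup\{\infty\})\subset K$. The traces on $K_\omega$ of the sets in (3) form a base of $K_\omega$, and countably many of them suffice, so $K_\omega$ is regular and second countable, hence separable metrizable. By (3), $r_\omega:K\to K_\omega$ is continuous. Applying $r_\omega$ in each coordinate gives a continuous map of $K^\omega$ onto $Y=K_\omega^\omega$, and the coordinates $q_n$ factor through it. Finally $(\mathbb Q\times\omega)^\omega$ is dense in $Y$, and it is a countable product of discrete spaces, hence Baire. So $Y$ is Baire by Lemma 3, and $K^\omega$ is not a counterexample.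

What keeps $Y$ Baire is the set of points all of whose ordinals lie in $a$. So we remove most of those points, for all small $a$ at once, without destroying the Baire property of $X$.

## Choosing $E\subset D^\omega$: a bound indexed by a supremum

Fix a bijection $\rho:\mathbb Q\to\omega$. We look for $E\subset D^\omega$ and put
$$X=E\cup\{x\in K^\omega:\alpha_n(x)=\infty\text{ for some }n\},\qquad h(x)=(q_n(x))_{n\in\omega}\in\mathbb Q^\omega.$$
Whatever $E$ is, $h$ is continuous, and it is onto because $X$ contains all sequences $((q_n,\infty))_n$. Also,
$$\text{if one coordinate of some }x\in X\text{ is changed to a point of }\mathbb Q\times\{\infty\}\text{, the result is in }X.\tag{4}$$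
We want $E$ to satisfy two requirements.

* (R1) If $O_n$ $(n\in\omega)$ are dense open in $D^\omega$ and $s\in D^{<\omega}$, then $E\cap[s]\cap\bigcap_nO_n\ne\emptyset$.
* (R2) If $a\subset\kappa$ and $|a|<\mathfrak b$, there is one $\varphi^*\in\omega^\omega$ such that every $x\in E\cap(\mathbb Q\times a)^\omega$ satisfies $\rho(q_i(x))\le\varphi^*(i)$ for all but finitely many $i$.

(R1) will give that $X$ is Baire. (R2) bounds the part of $E$ that a small set of ordinals can see, and it does so in terms of the rational coordinates $q_i$. This is important, because $Y$ is an unknown space: the only thing we know about it is that it maps to $\mathbb Q^\omega$.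

The two requirements pull against each other. The first candidate is a fixed bound $\varphi$, with $E=\{x\in D^\omega:\rho(q_i(x))\le\varphi(i)\text{ for all but finitely many }i\}$. Then (R2) is trivial, but (R1) fails: this $E$ is the union of the sets $\{x\in D^\omega:\rho(q_i(x))\le\varphi(i)\ \forall i\ge m\}$, $m\in\omega$. Each of them is closed in $D^\omega$ and has empty interior, since inside any $[s]$ a coordinate $i\geq \max(m,|s|)$ can be given a rational with $\rho>\varphi(i)$. So their complements are dense open sets whose intersection misses $E$.

So the bound must vary with $x$. A second candidate is to read it from the first ordinal: fix $\Psi:\kappa\to\omega^\omega$ and require $\rho(q_i(x))\le\Psi(\alpha_0(x))(i)$ for almost all $i$. Then (R2) holds, since a small $a$ gives only $|a|<\mathfrak b$ many bounds. But inside the open set $\{x:\alpha_0(x)=\alpha\}$ the bound is the fixed function $\Psi(\alpha)$, and the previous argument applies there: the dense open sets $\{x\in D^\omega:\alpha_0(x)\ne\alpha\text{ or }\rho(q_i(x))>\Psi(\alpha)(i)\text{ for some }i\ge m\}$, $m\in\omega$, have an intersection that contains no $x\in E$ with $\alpha_0(x)=\alpha$. The same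 happens if the bound is read from any fixed finite number of coordinates.

Hence the bound should depend on $x$ through something that no finite part of $x$ decides, but that takes only few values on $(\mathbb Q\times a)^\omega$. The *supremum* of the ordinals $\alpha_n(x)$ has both properties. For $x\in D^\omega$ put
$$\delta(x)=\sup_n(\alpha_n(x)+1).$$
This is $<\kappa$ because $\kappa$ is regular and uncountable. For example, if $\alpha_n(x)=n$ for all $n$ then $\delta(x)=\omega$; if all $\alpha_n(x)=0$ then $\delta(x)=1$.

It remains to say which bound is attached to which ordinal. We recall the terms. A set $C\subset\kappa$ is **closed unbounded** if it is unbounded in $\kappa$ and contains every limit $\delta<\kappa$ of its elements; for example, the limit ordinals below $\kappa$ form such a set. A set is **stationary** in $\kappa$ if it meets every closed unbounded set. The set $S=\{\delta<\kappa:\operatorname{cf}\delta=\omega\}$ is stationary: choose $\beta_0<\beta_1<\cdots$ in a closed unbounded set $C$; then $\sup_k\beta_k$ is in $C$ and has cofinality $\omega$. Solovay's theorem says that every stationary subset of a regular uncountable $\kappa$ contains $\kappa$ pairwise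 disjoint stationary sets. We choose $\mathfrak c<\kappa$ pairwise disjoint stationary subsets of $S$, one for each $\varphi\in\omega^\omega$, let $\Phi$ have the constant value $\varphi$ on the corresponding set, and define $\Phi$ arbitrarily elsewhere. This gives $\Phi:\kappa\to\omega^\omega$ such that
$$S_\varphi=\{\delta\in S:\Phi(\delta)=\varphi\}\ \text{ is stationary in }\kappa\text{ for every }\varphi\in\omega^\omega.\tag{5}$$
Now define
$$E=\{x\in D^\omega:\ \rho(q_n(x))\le\Phi(\delta(x))(n)\text{ for all but finitely many }n\}.\tag{6}$$
With this $E$, the space $X$ and the map $h$ are defined. As a subspace of $K^\omega$, $X$ is zero-dimensional Hausdorff.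

## $X$ is Baire: one growth bound from a determined game

Consider (R1). A direct attempt builds $s\subset t_0\subset t_1\subset\cdots$ with $[t_n]\subset O_n$ and puts $x=\bigcup_nt_n$. Then $x\in[s]\cap\bigcap_nO_n$, but nothing puts $x$ into $E$. The sets $O_n$ may force the numbers $\rho(q_i(x))$ to be large, while the bound $\Phi(\delta(x))$ is only known at the end. By (5), any given bound $\varphi$ is attached to stationary many $\delta$, so we could aim the construction at some $\delta\in S_\varphi$. For that we need a $\varphi$ chosen *before* $\delta$, under which the construction can be continued no matter how the ordinals are pushed up. A game produces this $\varphi$.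

**Lemma 4.** If $O_n$ ($n\in\omega$) are dense open in $D^\omega$ and $s\in D^{<\omega}$, then $E\cap[s]\cap\bigcap_nO_n\ne\emptyset$.

**Proof.** For $t\in D^{<\omega}$ let $\mathrm{top}(t)$ be the supremum of $\alpha+1$ over all $(q,\alpha)$ occurring in $t$, and let $q_i(t)$ be the first component of the $i$-th term of $t$.

**Step 1: the game.** *This step turns "the construction can be continued under the bound $\varphi$" into a game $G(\varphi)$ with a winner.* Put $t_{-1}=s$. At stage $n=0,1,\dots$ player I plays any $\gamma_n<\kappa$. Then II plays $t_n\in D^{<\omega}$, which is legal if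
$$t_n\supsetneq t_{n-1},\quad [t_n]\subset O_n,\quad \mathrm{top}(t_n)>\gamma_n,\quad \rho(q_i(t_n))\le\varphi(i)\ \text{ whenever }|s|\le i<|t_n|.$$
II loses if at some stage II makes an illegal move (in particular if there is no legal one), and wins otherwise. If I wins, this is decided at a finite stage, so the game is open for I and is determined by the Gale–Stewart theorem. The argument is short. Suppose I has no winning strategy. Call a position in which I is to move *good* if no illegal move has been made and I has no winning strategy from it. From a good position, for every move $\gamma$ of I there is a legal reply of II that leads to a good position; otherwise I could play this $\gamma$, and after every reply I would have won or would have a winning strategy from then on, so I would have one already. The initial position is good, so II can keep all positions good. Then II never makes an illegal move, and wins.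

**Step 2: II has a winning strategy in $G(\varphi)$ for some $\varphi$.** *This step finds the one growth bound.* Suppose not. Then for every $\varphi\in\omega^\omega$ player I has a winning strategy $\sigma_\varphi$, regarded as a total function from finite sequences of elements of $D^{<\omega}$ to $\kappa$. We play against all of them at once. Given $t_0,\dots,t_{n-1}$, let
$$\gamma_n^*=\sup\{\sigma_\varphi(t_0,\dots,t_{n-1}):\varphi\in\omega^\omega\}.$$
This is $<\kappa$, because $\kappa$ is regular and there are only $\mathfrak c<\kappa$ functions $\varphi$. Append the term $(0,\gamma_n^*)$ to $t_{n-1}$, and, since $O_n$ is dense open, extend further to some $t_n$ with $[t_n]\subset O_n$. Then $\mathrm{top}(t_n)>\gamma_n^*\ge\sigma_\varphi(t_0,\dots,t_{n-1})$ for all $\varphi$. Let $x=\bigcup_nt_n\in D^\omega$ and *now* put $\varphi(i)=\rho(q_i(x))$. In the run of $G(\varphi)$ in which I follows $\sigma_\varphi$ and II plays $t_0,t_1,\dots$, all moves of II are legal: the growth condition holds with equality, and the other three hold by construction. So II wins a run in which I follows a winning strategy, a contradiction.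

Fix such a $\varphi$ and a winning strategy $\tau$ for II. Every finite sequence of ordinals below $\kappa$ is a possible sequence of moves of I, so $\tau(\gamma_0,\dots,\gamma_n)$ is always defined, and it is always a legal move.

**Step 3: closure points of $\tau$.** *This step finds many $\delta$ below which the strategy can be run without leaving $\delta$.* Let $C$ be the set of limit ordinals $\delta<\kappa$ such that $s\in(\mathbb Q\times\delta)^{<\omega}$ and $\tau(\gamma_0,\dots,\gamma_n)\in(\mathbb Q\times\delta)^{<\omega}$ for all $n$ and all $\gamma_0,\dots,\gamma_n<\delta$. We show that $C$ is closed unbounded.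

Closed: let $\delta<\kappa$ be a limit of elements of $C$, and let $\gamma_0,\dots,\gamma_n<\delta$. Choose $\delta'\in C$ with $\gamma_0,\dots,\gamma_n<\delta'<\delta$. Then $s$ and $\tau(\gamma_0,\dots,\gamma_n)$ lie in $(\mathbb Q\times\delta')^{<\omega}\subset(\mathbb Q\times\delta)^{<\omega}$.

Unbounded: for $\beta<\kappa$ there are fewer than $\kappa$ finite sequences of ordinals $<\beta$, and each $\tau(\gamma_0,\dots,\gamma_n)$ contains finitely many ordinals. By regularity there is $\theta(\beta)<\kappa$ that exceeds $\beta$, all ordinals occurring in $s$, and all ordinals occurring in the sequences $\tau(\gamma_0,\dots,\gamma_n)$ with $\gamma_0,\dots,\gamma_n<\beta$. Given $\beta_0<\kappa$, put $\beta_{k+1}=\theta(\beta_k)$ and $\delta=\sup_k\beta_k<\kappa$. The $\beta_k$ strictly increase, so $\delta>\beta_0$ is a limit ordinal. The ordinals in $s$ are $<\beta_1\le\delta$. Any $\gamma_0,\dots,\gamma_n<\delta$ lie below some $\beta_k$, so the ordinals in $\tau(\gamma_0,\dots,\gamma_n)$ are $<\beta_{k+1}\le\delta$. Hence $\delta\in C$.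

**Step 4: hitting the right supremum.** *This step produces the point.* By (5) pick $\delta\in C\cap S_\varphi$. As $\operatorname{cf}\delta=\omega$, there is a sequence $(\gamma_n)$ of ordinals below $\delta$ that is cofinal in $\delta$. Let $t_n=\tau(\gamma_0,\dots,\gamma_n)$ and $x=\bigcup_nt_n$. All these moves are legal, so $x\in D^\omega$ and $x\in[s]\cap\bigcap_nO_n$. Since $\delta\in C$, all $\alpha_i(x)$ are $<\delta$, so $\delta(x)\le\delta$. Since $\mathrm{top}(t_n)>\gamma_n$, we have $\delta(x)>\gamma_n$ for every $n$, so $\delta(x)\ge\delta$. Thus $\delta(x)=\delta$ and $\Phi(\delta(x))=\varphi$. For $i\ge|s|$ legality gives $\rho(q_i(x))\le\varphi(i)=\Phi(\delta(x))(i)$. So $x\in E$. $\square$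

**Proposition 5.** $X$ is a Baire space.

**Proof.** By Lemma 4 with all $O_n=D^\omega$, the set $E$ is dense in $D^\omega$. Let $G_n$ be dense open in $E$ and write $G_n=E\cap O_n$ with $O_n$ open in $D^\omega$. Each $O_n$ is dense in $D^\omega$, since $G_n$ is dense in $E$ and $E$ is dense in $D^\omega$. By Lemma 4, $\bigcap_nG_n=E\cap\bigcap_nO_n$ meets every $[s]$, so it is dense in $E$. Hence $E$ is Baire. Finally $E$ is dense in $D^\omega$, which is dense in $K^\omega$, so $E$ is dense in $X$, and Lemma 3 applies. $\square$

## A continuous map to a space of weight $\le\lambda$ sees at most $\lambda$ ordinals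

From now on let $Y,g,f$ be as in Theorem 1, and let $\lambda$ be a cardinal with $w(Y)\le\lambda$ and $\aleph_0\le\lambda<\mathfrak b$. For $a\subset\kappa$ and $x,x'\in K^\omega$ write
$$x\sim_ax'\iff r_a(x(n))=r_a(x'(n))\text{ for all }n.$$
Thus $x\sim_ax'$ says that $x$ and $x'$ have the same rationals $q_n$, and that their ordinals agree as long as those outside $a$ are read as $\infty$.

**Lemma 6.** There is $a\subset\kappa$ with $|a|\le\lambda$ such that $x,x'\in X$ and $x\sim_ax'$ imply $g(x)=g(x')$.

**Proof.** The set $a$ will come from a dense $\sigma$-compact subset of $X$, on which open sets of the relevant kind are described by countably many basic sets.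

**Step 1: a $\sigma$-compact part of $X$.** *This step supplies the compactness.* Let $p=(0,\infty)$ and $L=\bigcup_mL_m$, where $L_m=\{x\in K^\omega:x(n)=p\text{ for all }n\ge m\}\cong K^m$. Points of $L$ have coordinates with $\alpha_n=\infty$, so $L\subset X$. Each $L_m$ is $\sigma$-compact, so $L$ is $\sigma$-compact.

**Step 2: basic sets do not distinguish $\sim_a$-equivalent points.** *This step says how a basic set depends on ordinals.* Call $B\subset K^\omega$ *basic* if it is given by finitely many restrictions $x(i)\in B_i$, where each $B_i$ is $\{d\}$ with $d\in D$, or some $N(U,F)$. The basic sets form a base of $K^\omega$. Let $\operatorname{supp}B$ be the finite set of ordinals occurring in these $d$'s and $F$'s. If $\operatorname{supp}B\subset a$ and $x\sim_ax'$, then by (3)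
$$x(i)\in B_i\iff r_a(x(i))=r_a(x'(i))\in B_i\iff x'(i)\in B_i$$
for each restricted $i$, so $x\in B\iff x'\in B$.

**Step 3: a base of at most $\lambda$ cozero sets in $Y$.** *Cozero sets are needed because they are $F_\sigma$.* Take a base $\mathcal W$ of $Y$ with $|\mathcal W|\le\lambda$. For each pair $W_1,W_2\in\mathcal W$ for which some cozero set $V$ satisfies $W_1\subset V\subset W_2$, choose one such $V$. Let $\mathcal V$ be the family of chosen sets, so $|\mathcal V|\le\lambda$. It is a base: if $y\in W_2\in\mathcal W$, there is a cozero set $V'$ with $y\in V'\subset W_2$, and then $W_1\in\mathcal W$ with $y\in W_1\subset V'$. So a set was chosen for $(W_1,W_2)$; it contains $y$ and lies in $W_2$.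

**Step 4: the set $a$.** *This step settles the claim on $L$.* For $V\in\mathcal V$ the set $(g|_L)^{-1}(V)$ is a cozero set, hence an $F_\sigma$, in the $\sigma$-compact space $L$. So it is $\sigma$-compact, hence Lindelöf. It is covered by basic sets $B$ with $B\cap L\subset g^{-1}(V)$, and countably many of these suffice. So it equals $L\cap\bigcup\mathcal B_V$ for a countable family $\mathcal B_V$ of basic sets. Let
$$a=\bigcup\{\operatorname{supp}B:B\in\mathcal B_V,\ V\in\mathcal V\}.$$
Then $|a|\le\lambda$. If $l,l'\in L$ and $l\sim_al'$, then by Step 2 they lie in the same members of every $\mathcal B_V$. So $g(l)$ and $g(l')$ lie in the same members of the base $\mathcal V$, and $g(l)=g(l')$.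

**Step 5: from $L$ to $X$.** *This step uses density of $L$ along convergent sequences.* For $x\in X$ let $x^{(m)}\in L$ agree with $x$ on the coordinates $<m$ and be $p$ elsewhere. Then $x^{(m)}\to x$. If $x,x'\in X$ and $x\sim_ax'$, then $x^{(m)}\sim_ax'^{(m)}$ for every $m$, so
$$g(x)=\lim_mg(x^{(m)})=\lim_mg(x'^{(m)})=g(x'),$$
as $Y$ is Hausdorff. $\square$

## Two kinds of nowhere dense sets in $Y$

We know nothing about the topology of $Y$ except that $g$ and $f$ are continuous and $g$ is onto. To prove that a set has empty interior in $Y$ we move a point of $X$ slightly, using (4), so that a coordinate of $h=f\circ g$ changes. Let $p_n:\mathbb Q^\omega\to\mathbb Q$ be the coordinate projections, so that $p_n(f(g(x)))=q_n(x)$ for $x\in X$.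

**Lemma 7.** For $n\in\omega$ and $q\in\mathbb Q$ let $B_{n,q}=\{x\in X:x(n)=(q,\infty)\}$. Then $g(B_{n,q})$ is nowhere dense in $Y$.

**Proof.** The set $P=\{y\in Y:p_n(f(y))=q\}$ is closed and contains $g(B_{n,q})$. Suppose $V\ne\emptyset$ is open with $V\subset\overline{g(B_{n,q})}\subset P$. Then $V$ meets $g(B_{n,q})$; pick $x\in B_{n,q}$ with $g(x)\in V$. Choose $q_k'\to q$ in $\mathbb Q$ with $q_k'\ne q$, and let $x_k$ be $x$ with the $n$-th coordinate replaced by $(q_k',\infty)$. Then $x_k\in X$ by (4). In $K$ we have $(q_k',\infty)\to(q,\infty)$, since $N(U,F)$ contains $(q_k',\infty)$ as soon as $q_k'\in U$. So $x_k\to x$, and $g(x_k)\in V\subset P$ for large $k$. But $p_n(f(g(x_k)))=q_k'\ne q$, a contradiction. $\square$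

The point $x$ was taken in $B_{n,q}$, and that is where its $n$-th coordinate could be moved. At a point with $x(n)=(q,\alpha)$, $\alpha<\kappa$, the coordinate $x(n)$ is isolated and cannot be moved.

**Lemma 8.** For $\varphi\in\omega^\omega$ and $m\in\omega$, the set
$$Q_{\varphi,m}=\{y\in Y:\rho(p_i(f(y)))\le\varphi(i)\ \text{ for all }i\ge m\}$$
is closed and nowhere dense in $Y$.

**Proof.** It is closed because each set $\{q:\rho(q)\le\varphi(i)\}$ is finite, hence closed in $\mathbb Q$. Suppose $\emptyset\ne V\subset Q_{\varphi,m}$ with $V$ open, and pick $x\in g^{-1}(V)$, which is possible since $g(X)=Y$. For $i\ge m$ choose $q^{(i)}\in\mathbb Q$ with $\rho(q^{(i)})>\varphi(i)$, and let $x_i$ be $x$ with the $i$-th coordinate replaced by $(q^{(i)},\infty)$. Then $x_i\in X$ by (4). Each fixed coordinate is changed for at most one $i$, so $x_i\to x$ and $g(x_i)\in V$ for large $i$. But $p_i(f(g(x_i)))=q^{(i)}$, so $g(x_i)\notin Q_{\varphi,m}$, a contradiction. $\square$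

## Few suprema, one bound, and the covering of $Y$

**Lemma 9.** Let $a\subset\kappa$ with $|a|\le\lambda$ and $\Delta=\{\delta(x):x\in(\mathbb Q\times a)^\omega\}$. Then $|\Delta|\le\lambda$.

The set $a$ has up to $\lambda^{\aleph_0}$ countable subsets, so counting those would not be enough. The point is that different subsets often have the same supremum.

**Proof.** If $a=\emptyset$ then $\Delta=\emptyset$. Otherwise let $A=\{\alpha+1:\alpha\in a\}$. Every element of $\Delta$ is the supremum of a nonempty subset of $A$. At most $|A|\le\lambda$ elements of $\Delta$ are in $A$. If $\delta\in\Delta\setminus A$, then $A\cap\delta$ is cofinal in $\delta$. Map each such $\delta$ to $\min(A\setminus\delta)$, or to a symbol $\ast$ if $A\setminus\delta=\emptyset$. This map is injective. Indeed, let $\delta<\delta'$ be two such ordinals. Since $A\cap\delta'$ is cofinal in $\delta'$, there is an element of $A$ in $[\delta,\delta')$, so $\min(A\setminus\delta)<\delta'$. The image of $\delta'$, on the other hand, is $\ast$ or an element $\ge\delta'$. So $|\Delta\setminus A|\le|A|+1\le\lambda$, and $|\Delta|\le\lambda$. $\square$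

**Proof of Theorem 1.** The space $X$ is zero-dimensional Hausdorff, it is Baire by Proposition 5, and $h$ is a continuous surjection. Let $Y,g,f,\lambda$ be as above. We show that $Y$ is meager in itself.

**Step 1: the bound.** *This step verifies (R2) for the set $a$ that $g$ can see.* Take $a$ from Lemma 6 and $\Delta$ from Lemma 9. Since $|\Delta|\le\lambda<\mathfrak b$, there is $\varphi^*\in\omega^\omega$ with $\Phi(\delta)\le^*\varphi^*$ for all $\delta\in\Delta$.

**Step 2: the covering.** *This step sorts the points of $X$ by how $g$ sees them.* We claim that
$$Y=\bigcup_{n\in\omega,\,q\in\mathbb Q}g(B_{n,q})\ \cup\ \bigcup_{m\in\omega}Q_{\varphi^*,m}.\tag{7}$$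
Let $y=g(x)$ with $x\in X$.

* Suppose $\alpha_n(x)=\infty$ for some $n$. Then $x\in B_{n,q_n(x)}$, so $y\in g(B_{n,q_n(x)})$.
* Suppose no $\alpha_n(x)$ is $\infty$, so $x\in E$, and $\alpha_n(x)\notin a$ for some $n$. Let $x'$ be $x$ with the $n$-th coordinate replaced by $(q_n(x),\infty)$. Then $x'\in X$ by (4), and $x\sim_ax'$ because $r_a$ sends $x(n)$ to $(q_n(x),\infty)$. By Lemma 6, $y=g(x')\in g(B_{n,q_n(x)})$.
* Otherwise $x\in E\cap(\mathbb Q\times a)^\omega$. Then $\delta(x)\in\Delta$, and by (6) and the choice of $\varphi^*$ we have $\rho(q_i(x))\le\Phi(\delta(x))(i)\le\varphi^*(i)$ for all but finitely many $i$. Since $p_i(f(y))=q_i(x)$, we get $y\in Q_{\varphi^*,m}$ for some $m$.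

**Step 3: conclusion.** *This step counts the pieces.* The union (7) is countable, and its members are nowhere dense in $Y$ by Lemmas 7 and 8. So $Y$ is meager in itself. It is nonempty, so it is not Baire. With $\lambda=\aleph_0<\mathfrak b$ this covers all separable metrizable $Y$. Hence $h:X\to\mathbb Q^\omega$ has no factorization of the required kind. $\blacksquare$

The middle case of (7) is the phenomenon at which the closing-off approach stopped. For $\alpha\in\kappa\setminus a$ the set $\{x\in X:x(n)=(q,\alpha)\}$ is nonempty and open in $X$. By Lemma 6 and (4) its image under $g$ is contained in $g(B_{n,q})$, which is nowhere dense in $Y$ by Lemma 7. Since $|a|\le\lambda<\mathfrak b\le\mathfrak c<\kappa$, such $\alpha$ exist for every choice of $Y$ and $g$.
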